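\title{Uncountable almost disjoint families and Dedekind-finite power sets}

\begin{abstract}
Without the Axiom of Choice, ``$\mathcal A$ is uncountable'' can mean that $\mathcal A$ does not inject into $\omega$, or that $|\mathcal A|>\aleph_0$. Accordingly, the statement that every infinite set has an uncountable almost disjoint family of infinite subsets has a weak and a strong form. We show that the weak form does not imply the strong one, by a permutation model of ZFA and by a symmetric extension satisfying ZF, both built from the countable atomless Boolean algebra. We also prove in ZF and in ZFA that the strong form is equivalent to the weak form together with the statement that every infinite set has a Dedekind-infinite power set.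
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be an infinite set. An \emph{almost disjoint family in $X$} is a family $\mathcal A$ of infinite subsets of $X$ such that $A\cap A'$ is finite for all distinct $A,A'\in\mathcal A$. Allowing finite overlaps creates room: a family of pairwise disjoint nonempty subsets of $\omega$ injects into $\omega$ by $A\mapsto\min A$, whereas $\omega$ has an almost disjoint family of size $2^{\aleph_0}$ (Lemma~\ref{lem:basic}). With the Axiom of Choice every infinite set contains a copy of $\omega$ and inherits such a family. This paper is about what happens without choice, in ZF or in ZFA (ZF with atoms).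

We write $|A|\le|A'|$ if there is an injection $A\to A'$. A set is \emph{finite} if it is in bijection with a natural number, and \emph{infinite} otherwise. A set $A$ is \emph{Dedekind-infinite} if $\aleph_0\le|A|$, and \emph{Dedekind-finite} otherwise. We call $A$ \emph{uncountable} if $|A|\not\le\aleph_0$, and we say that $A$ \emph{has size $>\aleph_0$} if $\aleph_0\le|A|$ and $|A|\ne\aleph_0$. By the Cantor--Bernstein theorem, which needs no choice, $A$ has size $>\aleph_0$ if and only if it is uncountable and Dedekind-infinite. An infinite set that injects into $\omega$ has size $\aleph_0$, because an infinite subset of $\omega$ has an increasing enumeration; so every infinite Dedekind-finite set is uncountable. Thus the uncountable sets are of two kinds, those of size $>\aleph_0$ and the infinite Dedekind-finite ones. Consider the statements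
\begin{itemize}
\item[$\mathsf U$:] every infinite set has an uncountable almost disjoint family;
\item[$\mathsf U^+$:] every infinite set has an almost disjoint family of size $>\aleph_0$.
\end{itemize}
Then $\mathsf U^+$ implies $\mathsf U$. The question we answer, posed in \cite{ADMAD}, is whether there is a model of ZFA or of ZF in which $\mathsf U$ is true and $\mathsf U^+$ is false.

Such a model must contain an infinite set $X$ that has uncountable almost disjoint families, all of them Dedekind-finite. The simplest cases do not look like this. A Dedekind-infinite set has an almost disjoint family of size $2^{\aleph_0}$. At the other extreme, if every subset of the infinite set $X$ is finite or cofinite, then any two infinite subsets of $X$ have infinite intersection, so an almost disjoint family in $X$ has at most one member, and $\mathsf U$ already fails. One might guess from this that a set has either enough subsets for both statements or too few for either. The answer is nevertheless positive.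

\begin{theorem}\label{thm:zfa}
Let $W$ be a model of $\mathrm{ZFA}+\mathrm{AC}$ with a countably infinite set of atoms. There is a permutation model $\mathcal N\subseteq W$ of $\mathrm{ZFA}$ in which $\mathsf U$ holds and $\mathsf U^+$ fails. In fact, in $\mathcal N$ the set of atoms is infinite and every almost disjoint family in the set of atoms is Dedekind-finite.
\end{theorem}

The next theorem locates the gap between the two statements exactly.

\begin{theorem}[ZF or ZFA]\label{thm:char}
$\mathsf U^+$ holds if and only if $\mathsf U$ holds and $\mathcal P(X)$ is Dedekind-infinite for every infinite set $X$. More precisely, if every infinite subset of an infinite set $X$ has an uncountable almost disjoint family, then $X$ has an almost disjoint family of size $>\aleph_0$ if and only if $\mathcal P(X)$ is Dedekind-infinite. If $\mathcal P(X)$ is Dedekind-finite, then all almost disjoint families in $X$ are Dedekind-finite.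
\end{theorem}

Consequently, in every model of $\mathsf U$ the infinite sets without an almost disjoint family of size $>\aleph_0$ are exactly the infinite sets with Dedekind-finite power set. Finally, atoms are not needed.

\begin{theorem}\label{thm:zf}
Let $V$ be a model of $\mathrm{ZFC}$ and let $\lambda$ be an infinite cardinal of $V$. There is a symmetric extension $N$ of $V$, a model of $\mathrm{ZF}$, with $\mathcal P(\lambda)^N=\mathcal P(\lambda)^V$ (so that $\mathcal P(\lambda)$, and in particular $\mathbb R$, is well-orderable in $N$) in which $\mathsf U$ holds and $\mathsf U^+$ fails. In fact, some infinite set has Dedekind-finite power set in $N$. Hence the consistency of $\mathrm{ZF}$ implies the consistency of $\mathrm{ZF}+\mathsf U+\neg\mathsf U^+$.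
\end{theorem}

The ground models required in Theorems~\ref{thm:zfa} and~\ref{thm:zf} exist relative to the consistency of ZF.

By Theorem~\ref{thm:char}, which we prove in Section~\ref{sec:zf}, the task is to build a model that has an infinite set $X$ with Dedekind-finite power set and still satisfies $\mathsf U$. Suppose that such an $X$ maps onto an infinite set with infinite fibers. The fibers are infinitely many pairwise disjoint infinite subsets of $X$, and as a subfamily of $\mathcal P(X)$ they form a Dedekind-finite, hence uncountable, family. So we want a structure with two properties. Its automorphism group should have few orbits, which keeps the power set Dedekind-finite; and it should factor as a product wherever one looks, which produces maps with infinitely many infinite fibers. The countable atomless Boolean algebra $B$ has both (Section~\ref{sec:ba}). Section~\ref{sec:inv} draws the consequences for any model in which the sets of finite subsets of $B$ are invariant under stabilizers of finite subalgebras. Since $\mathsf U$ speaks about all infinite sets of the model, each construction must then reduce an arbitrary Dedekind-finite set to a set of finite subsets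 of $B$. In the permutation model (Section~\ref{sec:perm}) least supports do this. In the symmetric extension (Section~\ref{sec:sym}) a weaker substitute suffices.

\section{Almost disjoint families without choice}\label{sec:zf}

This section takes place in ZF or ZFA. A map is \emph{finite-to-one} if all its fibers are finite. A union of finitely many finite sets is finite, by induction on the number of sets.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $\omega$ has an almost disjoint family of size $2^{\aleph_0}$, and $2^{\aleph_0}>\aleph_0$.
\item[(b)] An almost disjoint family in an infinite subset of $Y$ is an almost disjoint family in $Y$. In particular, every Dedekind-infinite set has an almost disjoint family of size $2^{\aleph_0}$.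
\item[(c)] If $\varphi\colon Y\to Z$ is a finite-to-one surjection, $Z$ is infinite and $\mathcal A$ is an almost disjoint family in $Z$, then $\{\varphi^{-1}[A]:A\in\mathcal A\}$ is an almost disjoint family in $Y$ of the same cardinality as $\mathcal A$.
\item[(d)] If $Y$ is infinite and there is a finite-to-one map $Y\to\omega$, then $Y$ has an almost disjoint family of size $2^{\aleph_0}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $2^{<\omega}$ of finite binary sequences has size $\aleph_0$. For $f\in2^\omega$ let $A_f=\{f\restriction n:n<\omega\}$. If $f(m)\ne g(m)$, then $A_f\cap A_g\subseteq\{f\restriction n:n\le m\}$ is finite. So the $A_f$ are distinct and almost disjoint. The inequality is Cantor's theorem.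

(b) The first sentence is the definition; for the second, apply it and (a) to a subset of size $\aleph_0$.

(c) Since $\varphi$ is onto, $\varphi[\varphi^{-1}[A]]=A$. Hence $\varphi^{-1}[A]$ is infinite and $A\mapsto\varphi^{-1}[A]$ is injective. For distinct $A,A'\in\mathcal A$ the set $\varphi^{-1}[A]\cap\varphi^{-1}[A']=\varphi^{-1}[A\cap A']$ is a union of finitely many finite fibers.

(d) The range $Z$ is infinite, since otherwise $Y$ would be a finite union of finite fibers. So $|Z|=\aleph_0$, and (a) and (c) apply.
\end{proof}

To enlarge an uncountable almost disjoint family to one of size $>\aleph_0$ it suffices to add $\aleph_0$ new members. The difficulty is that a Dedekind-infinite power set gives only a sequence of distinct subsets of $X$, which may overlap heavily. The proof first turns it into a sequence of disjoint subsets, by a recursion that makes no arbitrary choices.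

\begin{proof}[Proof of Theorem~\ref{thm:char}]
An almost disjoint family in $X$ is a subset of $\mathcal P(X)$. If $\mathcal P(X)$ is Dedekind-finite, so is each of its subsets, and none of them has size $>\aleph_0$. This proves the last assertion and one direction of the second.

For the other direction, assume that every infinite subset of $X$ has an uncountable almost disjoint family, and let $(A_n)_{n<\omega}$ be a sequence of distinct subsets of $X$. Define $\xi\colon X\to2^\omega$ by $\xi(x)(n)=1$ if and only if $x\in A_n$, and let $R=\xi[X]$. The sets $A_n=\xi^{-1}[\{t\in R:t(n)=1\}]$ are infinitely many distinct preimages of subsets of $R$, so $R$ is infinite. For $s\in2^{<\omega}$ let $[s]=\{t\in2^\omega:s\subseteq t\}$. Define $r\in2^\omega$ recursively: $r(n)=0$ if $R\cap[(r\restriction n)^\frown0]$ is infinite, and $r(n)=1$ otherwise. By induction $R\cap[r\restriction n]$ is infinite for all $n$. Put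
\[
X_n=\xi^{-1}\bigl[\,[r\restriction n]\setminus[r\restriction(n+1)]\,\bigr].
\]
The $X_n$ are pairwise disjoint. Infinitely many of them are nonempty: if $X_n=\emptyset$ for all $n\ge m$, then $R\cap[r\restriction m]\subseteq\bigcap_n[r\restriction n]=\{r\}$, which is not infinite.

Suppose first that infinitely many $X_n$ are nonempty and finite, and let $Z$ be the union of these. Sending $x\in Z$ to the $n$ with $x\in X_n$ is a finite-to-one map with infinite range, so $Z$ is infinite, and Lemma~\ref{lem:basic}(d),(b) gives an almost disjoint family in $X$ of size $2^{\aleph_0}>\aleph_0$.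

Otherwise infinitely many $X_n$ are infinite; list these in order of their index as $C_0,C_1,\dots$. The hypothesis on subsets of $X$ is used only now: let $\mathcal A$ be an uncountable almost disjoint family in $C_0$. Then $\mathcal A\cup\{C_n:n\ge1\}$ is an almost disjoint family in $X$, because each $C_n$ with $n\ge1$ is disjoint from all other members. It is Dedekind-infinite and it contains the uncountable set $\mathcal A$, so it has size $>\aleph_0$.

For the first assertion, $\mathsf U^+$ implies $\mathsf U$, and it makes every $\mathcal P(X)$ with $X$ infinite Dedekind-infinite by the first paragraph. Conversely, under $\mathsf U$ the second assertion applies to every infinite $X$.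
\end{proof}

\begin{remark}\label{rem:cofinite}
The proof shows that an $X$ with Dedekind-infinite power set has a sequence of pairwise disjoint nonempty subsets. The union of the even-numbered terms and the union of the odd-numbered terms are disjoint infinite sets. So an infinite set all of whose subsets are finite or cofinite has Dedekind-finite power set. A Dedekind-finite power set is therefore compatible with having almost no subsets at all; the work lies in combining it with $\mathsf U$.
\end{remark}

\section{The countable atomless Boolean algebra}\label{sec:ba}

This section takes place in a universe with the Axiom of Choice. A Boolean algebra with $0\ne1$ is \emph{atomless} if below every $a>0$ there is $b$ with $0<b<a$. By a back-and-forth argument any two countable atomless Boolean algebras are isomorphic; the clopen subsets of $2^\omega$ form one. Fix such an algebra $B$ and let $\Gamma=\operatorname{Aut}(B)$. Write $a-b=a\wedge\neg b$. For $a\in B$ let $B|a=\{x:x\le a\}$; this is a Boolean algebra with top element $a$, countable and atomless if $a\ne0$, so all $B|a$ with $a\neq0$ are isomorphic. Subalgebras contain $0$ and $1$. A finite subset $S$ of $B$ generates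 a finite subalgebra $\langle S\rangle$. If $E$ is a finite subalgebra, the set $\operatorname{At}(E)$ of its atoms (minimal nonzero elements) consists of pairwise disjoint elements with join $1$, and the elements of $E$ are the joins of subsets of $\operatorname{At}(E)$. We write $[B]^{<\omega}$ for the set of finite subsets of $B$; $\Gamma$ acts on it by $\pi S=\{\pi x:x\in S\}$. A set $\mathcal T$ is \emph{invariant} under a group if $\pi\mathcal T=\mathcal T$ for all $\pi$ in the group. Two kinds of subgroups matter:
\[
\Gamma_E=\{\pi\in\Gamma:\pi x=x\text{ for all }x\in E\},\qquad
\Gamma^a=\{\pi\in\Gamma:\pi x=x\text{ for all }x\le\neg a\}.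
\]
An element $\pi\in\Gamma^a$ acts only below $a$: it fixes $\neg a$, hence $a$, and $\pi x=\pi(x\wedge a)\vee(x-a)$. If $a\le a'$ then $\Gamma^a\subseteq\Gamma^{a'}$.

All automorphisms below come from \emph{gluing}. If $a_1,\dots,a_n$ are pairwise disjoint with join $1$, then $x\mapsto(x\wedge a_i)_i$ is an isomorphism $B\to\prod_iB|a_i$. Hence, if $a'_1,\dots,a'_n$ is another such family and $\theta_i\colon B|a_i\to B|a'_i$ are isomorphisms, then $x\mapsto\bigvee_i\theta_i(x\wedge a_i)$ is an automorphism of $B$ extending every $\theta_i$. Isomorphisms $\theta_i$ exist provided $a_i=0\iff a'_i=0$.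

\subsection{Orbits of stabilizers}

\begin{lemma}\label{lem:glue}
\begin{enumerate}
\item[(a)] If $0<x<u$ and $0<y<u$, there is $\pi\in\Gamma^u$ with $\pi x=y$. If $u\ne0$ there are infinitely many $y$ with $0<y<u$.
\item[(b)] Let $E$ be a finite subalgebra. Then $\Gamma^e\subseteq\Gamma_E$ for $e\in\operatorname{At}(E)$, and every element of $\Gamma_E$ is a product of elements of the groups $\Gamma^e$, $e\in\operatorname{At}(E)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Glue isomorphisms $B|x\to B|y$ and $B|(u-x)\to B|(u-y)$ with the identity on $B|\neg u$. Atomlessness gives $u>y_0>y_1>\dots>0$.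

(b) An element of $\Gamma^e$ fixes $e$ and the other atoms of $E$, which lie below $\neg e$; so it fixes $E$ pointwise. Given $\pi\in\Gamma_E$, let $\pi_e\in\Gamma^e$ be obtained by gluing $\pi\restriction B|e$ with the identity on $B|\neg e$. The product of the $\pi_e$, in any order, agrees with $\pi$ on each $B|e$, so it equals $\pi$.
\end{proof}

\begin{lemma}\label{lem:orbits}
Let $E$ be a finite subalgebra of $B$.
\begin{enumerate}
\item[(a)] For every $k<\omega$, $\Gamma_E$ has finitely many orbits on $B^k$, hence on the set of $k$-element subsets of $B$. Only finitely many subsets of $B$ are $\Gamma_E$-invariant.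
\item[(b)] If $x\in B\setminus E$, then $0<x\wedge e<e$ for some $e\in\operatorname{At}(E)$, and the $\Gamma_E$-orbit of $x$ is infinite. Every finite $\Gamma_E$-invariant subset of $B$ is contained in $E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\bar x\in B^k$ and $\varepsilon\in2^k$ let $\bar x^{\,\varepsilon}=\bigwedge_ix_i^{\varepsilon_i}$, where $x^1=x$ and $x^0=\neg x$. The elements $e\wedge\bar x^{\,\varepsilon}$, for $e\in\operatorname{At}(E)$ and $\varepsilon\in2^k$, are pairwise disjoint with join $1$. Call $\{(e,\varepsilon):e\wedge\bar x^{\,\varepsilon}\ne0\}$ the \emph{pattern} of $\bar x$; there are finitely many patterns. If $\bar x$ and $\bar y$ have the same pattern, gluing gives $\pi\in\Gamma$ with $\pi(e\wedge\bar x^{\,\varepsilon})=e\wedge\bar y^{\,\varepsilon}$ for all $e,\varepsilon$. Taking the join over $\varepsilon$ gives $\pi e=e$, so $\pi\in\Gamma_E$. Taking the join over all $e$ and all $\varepsilon$ with $\varepsilon_i=1$ gives $\pi x_i=y_i$. So there are at most as many orbits as patterns. A $k$-element subset is the range of a $k$-tuple, and an invariant subset of $B$ is a union of orbits on $B^1$.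

(b) If $x\wedge e\in\{0,e\}$ for all $e\in\operatorname{At}(E)$, then $x=\bigvee_e(x\wedge e)\in E$. So some $e$ has $0<x\wedge e<e$. By Lemma~\ref{lem:glue}, for each of the infinitely many $y$ with $0<y<e$ there is $\pi\in\Gamma^e\subseteq\Gamma_E$ with $\pi(x\wedge e)=y$, and then $\pi x=y\vee(x-e)$. These elements are distinct. A finite invariant set cannot contain an infinite orbit.
\end{proof}

\subsection{The smallest case: the set $B$ itself}\label{ss:example}

In both models constructed below, a copy of $B$ is a set of the model, and the subsets of $B$, and the sequences of subsets of $B$, that belong to the model are invariant under $\Gamma_E$ for some finite $E$. We take this for granted here and see what it does to $B$.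

For $k=1$ the pattern of $x$ records, for each atom $e$ of $E$, which of the three cases $x\wedge e=0$, $x\wedge e=e$, $0<x\wedge e<e$ occurs. Elements of $\Gamma_E$ preserve the pattern and all combinations occur, so $\Gamma_E$ has exactly $3^n$ orbits on $B$ when $E$ has $n$ atoms. For $E=\{0,1\}$ they are $\{0\}$, $\{1\}$ and the rest. If a sequence $(A_n)_{n<\omega}$ of subsets of $B$ is $\Gamma_E$-invariant, then each term is a union of these orbits, so the sequence takes finitely many values. Thus $\mathcal P(B)$ is Dedekind-finite in the model, and $\mathsf U^+$ fails at $B$.

Now fix $c$ with $0<c<1$ and use the factorization $B\cong B|c\times B|\neg c$. For $d\le c$ let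
\[
F_d=\{x\in B:x\wedge c=d\}=\{d\vee y:y\le\neg c\}.
\]
Each $F_d$ is infinite, the $F_d$ are pairwise disjoint, and there are infinitely many $d\le c$. If $\pi c=c$ then $\pi F_d=F_{\pi d}$; so $F_d$ is invariant under $\Gamma_{\langle c,d\rangle}$, and the family $\mathcal D=\{F_d:d\le c\}$ is invariant under $\Gamma_{\langle c\rangle}$. The family $\mathcal D$ belongs to the model and is an infinite subset of a Dedekind-finite set, hence uncountable there. So $B$ has an uncountable almost disjoint family, although none of size $>\aleph_0$.

\subsection{Splitting an invariant family}

The example must be extended in two directions. The element $c$ has to be adapted to the set that is being split: for the set $B|e$ with $0<e<1$, the choice $c=\neg e$ gives one fiber and the choice $c=e$ gives fibers with one element. And we shall need to split sets whose members are finite subsets of $B$ rather than elements. For $T\in[B]^{<\omega}$ put $T\wedge c=\{t\wedge c:t\in T\}$.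

\begin{lemma}\label{lem:split}
Let $E$ be a finite subalgebra and $\mathcal S\subseteq[B]^{<\omega}$ an infinite $\Gamma_E$-invariant set. There is $c\in B$ such that, with $F_D=\{T\in\mathcal S:T\wedge c=D\}$, the set $F_D$ is infinite for infinitely many $D\in[B]^{<\omega}$.
\end{lemma}

\begin{proof}
Since $E$ has finitely many subsets, there are $S\in\mathcal S$ and $s\in S\setminus E$, and by Lemma~\ref{lem:orbits}(b) there is $e\in\operatorname{At}(E)$ with $0<s\wedge e<e$. We cut $e$ into two parts $c,c'$, each of which is cut properly by $s$; then $S$ can be moved independently below $c$, which changes the fiber, and below $c'$, which moves $S$ inside its fiber. Choose $0<c_1<s\wedge e$ and $0<c_2<e-s$, and put $c=c_1\vee c_2$ and $c'=e-c$. Then $s\wedge c=c_1$ and $c-s=c_2$ are nonzero, and so are $s\wedge c'=(s\wedge e)-c_1$ and $c'-s=(e-s)-c_2$. Hence $0<s\wedge c<c$ and $0<s\wedge c'<c'$.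

Let $\sigma\in\Gamma^c$ and $\rho\in\Gamma^{c'}$. Both groups lie in $\Gamma^e\subseteq\Gamma_E$, so $\rho\sigma S\in\mathcal S$. Both $\sigma$ and $\rho$ fix $c$ and $c'$; moreover $\rho$ fixes every element below $c$, and $\sigma$ every element below $c'$. So for $t\in B$,
\[
\rho\sigma t\wedge c=\rho\sigma(t\wedge c)=\sigma(t\wedge c),\qquad
\rho\sigma t\wedge c'=\rho\sigma(t\wedge c')=\rho(t\wedge c'),
\]
that is, $\rho\sigma S\wedge c=\sigma(S\wedge c)$ and $\rho\sigma S\wedge c'=\rho(S\wedge c')$. By Lemma~\ref{lem:glue}(a) the $\Gamma^c$-orbit of $s\wedge c$ is infinite. It is covered by the finite sets $\sigma(S\wedge c)$, $\sigma\in\Gamma^c$, so there are infinitely many such sets. In the same way the sets $\rho(S\wedge c')$, $\rho\in\Gamma^{c'}$, cover the infinite $\Gamma^{c'}$-orbit of $s\wedge c'$ and are infinitely many. Fix $D=\sigma(S\wedge c)$. All the sets $\rho\sigma S$, $\rho\in\Gamma^{c'}$, belong to $F_D$, and $\rho\sigma S\wedge c'$ takes infinitely many values; so $F_D$ is infinite.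
\end{proof}

\subsection{Intersections of subalgebras}

To attach a finite subset of $B$ to an arbitrary object of the model without making choices, we need to know that an object fixed by $\Gamma_E$ and by $\Gamma_{E'}$ is fixed by $\Gamma_{E\cap E'}$. This is why we use subalgebras and not arbitrary finite subsets: for $0<a<1$ the pointwise stabilizers of $\{a\}$ and of $\{\neg a\}$ both fix $a$, while the stabilizer $\Gamma$ of their intersection does not. The core of the proof is the case of two overlapping elements.

\begin{lemma}\label{lem:overlap}
If $u\wedge v\ne0$, then $\Gamma^{u\vee v}$ is contained in the group $K$ generated by $\Gamma^u\cup\Gamma^v$.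
\end{lemma}

The hypothesis is needed: if $u,v$ are nonzero and disjoint, then $K$ fixes $u$, whereas $\Gamma^{u\vee v}$ moves $u$ by Lemma~\ref{lem:glue}(a).

\begin{proof}
Put $w=u\vee v$, and note that $K\subseteq\Gamma^w$. If $u\le v$ or $v\le u$ there is nothing to prove. Otherwise $a=u-v$, $m=u\wedge v$ and $b=v-u$ are nonzero, pairwise disjoint, and have join $w$. Let $\pi\in\Gamma^w$. The plan is to compose $\pi$ with elements of $K$ until the result fixes everything below $a$; it then lies in $\Gamma^v$. A single element of $\Gamma^u$ can undo the action on $B|a$ once the image of $a$ lies strictly below $u$, so we first arrange that.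

\emph{Step 1: for every $x$ with $0<x<w$ there is $\sigma\in K$ with $0<\sigma x<u$.} Suppose first that $x\not\ge v$. If $x\wedge v=0$, then $x\le a<u$ and $\sigma=\mathrm{id}$ works. Otherwise $0<x\wedge v<v$. Choose $0<m'<m$ and, by Lemma~\ref{lem:glue}(a), $\sigma\in\Gamma^v$ with $\sigma(x\wedge v)=m'$. Then $\sigma x=m'\vee(x-v)$ with $x-v\le a$, so $\sigma x\le m'\vee a<u$. Now suppose that $x\ge v$. Then $x\wedge u\ge m>0$, and $x\wedge u\ne u$ because $x\ne w$. Choose $\sigma_1\in\Gamma^u$ with $\sigma_1(x\wedge u)=a$. Since $b\le x\le w$ we have $x-u=b$, so $\sigma_1x=a\vee b$. This element lies strictly between $0$ and $w$ and is not above $v$, because it is disjoint from $m$. The first case gives $\sigma_2\in K$ with $0<\sigma_2\sigma_1x<u$.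

\emph{Step 2.} Since $\pi w=w$, we have $0<\pi a<w$. Take $\sigma$ as in Step~1 for $x=\pi a$ and put $y=\sigma\pi a$, so $0<y<u$. The elements $u-y$ and $u-a=m$ are nonzero. Let $\rho\in\Gamma^u$ be obtained by gluing the isomorphism $(\sigma\pi)^{-1}\colon B|y\to B|a$, any isomorphism $B|(u-y)\to B|m$, and the identity on $B|\neg u$. Then $\rho\sigma\pi$ fixes every element below $a$, and as an element of $\Gamma^w$ it fixes every element below $\neg w$. Since $\neg v=\neg w\vee a$, it fixes every element below $\neg v$. So $\rho\sigma\pi\in\Gamma^v$, and $\pi=\sigma^{-1}\rho^{-1}(\rho\sigma\pi)\in K$.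
\end{proof}

\begin{lemma}\label{lem:cap}
For finite subalgebras $E,E'$ of $B$, the group $\Gamma_{E\cap E'}$ is generated by $\Gamma_E\cup\Gamma_{E'}$.
\end{lemma}

\begin{proof}
Let $K$ be the group generated by $\Gamma_E\cup\Gamma_{E'}$. Then $K\subseteq\Gamma_{E\cap E'}$, and $K\supseteq\Gamma^a$ for every atom $a$ of $E$ or of $E'$ by Lemma~\ref{lem:glue}(b). We identify the atoms of $E\cap E'$. Consider the bipartite graph on the disjoint union of $\operatorname{At}(E)$ and $\operatorname{At}(E')$ in which $e$ and $e'$ are adjacent if $e\wedge e'\ne0$. Let $Q$ be a connected component. Each vertex lies below the join of its neighbors, since the atoms on the other side have join $1$. Hence the join of the $E$-atoms in $Q$ equals the join of the $E'$-atoms in $Q$; call it $c_Q$. Then $c_Q\in E\cap E'$, and the $c_Q$ are nonzero, pairwise disjoint, and have join $1$. Let $z\in E\cap E'$. Every vertex that meets $z$ lies below $z$, being an atom of an algebra containing $z$, and then its neighbors meet $z$ too. So if $z\wedge c_Q\ne0$, then all vertices of $Q$ lie below $z$ and $c_Q\le z$. Thus the $c_Q$ are the atoms of $E\cap E'$.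

List $Q$ as $a_1,\dots,a_n$ so that each $a_{j+1}$ is adjacent to an earlier vertex, and put $u_j=a_1\vee\dots\vee a_j$. Then $u_j\wedge a_{j+1}\ne0$, and Lemma~\ref{lem:overlap} gives $\Gamma^{u_j}\subseteq K$ by induction on $j$. So $\Gamma^{c_Q}=\Gamma^{u_n}\subseteq K$ for every $Q$, and $\Gamma_{E\cap E'}\subseteq K$ by Lemma~\ref{lem:glue}(b).
\end{proof}

\section{Models with invariant families of finite sets}\label{sec:inv}

We isolate the part of the argument that the two models share. Let $W$ be a model of $\mathrm{ZFA}+\mathrm{AC}$ or of ZFC, and let $M\subseteq W$ be a transitive model of ZFA or ZF. Then $M$ and $W$ have the same $\omega$, and every finite set of elements of $M$ belongs to $M$, by pairing and union in $M$. In particular a bijection in $W$ from a natural number onto a set $x\in M$ belongs to $M$, so \emph{a set of $M$ is finite in $M$ if and only if it is finite in $W$}. Let $B$ be a Boolean algebra that, with its operations, belongs to $M$ and that is countable and atomless in $W$. Section~\ref{sec:ba} applies in $W$, with $\Gamma=\operatorname{Aut}(B)$ computed in $W$. Let $\Gamma$ act on $\omega\times[B]^{<\omega}$ by $\pi(n,S)=(n,\pi S)$.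

\begin{definition}\label{def:inv}
$M$ is \emph{finitely invariant over $B$} if every $\mathcal T\in M$ with $\mathcal T\subseteq\omega\times[B]^{<\omega}$ is $\Gamma_E$-invariant for some finite subalgebra $E$ of $B$.
\end{definition}

The coordinate $\omega$ is there so that sequences and maps into $\omega$ are covered by the same hypothesis.

\begin{proposition}\label{prop:inv}
If $M$ is finitely invariant over $B$, then the following hold in $M$.
\begin{enumerate}
\item[(a)] $B$ is infinite and $\mathcal P(B)$ is Dedekind-finite. Hence every almost disjoint family in $B$ is Dedekind-finite, and $\mathsf U^+$ fails.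
\item[(b)] Every infinite subset of $[B]^{<\omega}$ is uncountable.
\item[(c)] Every infinite set $Y$ with a finite-to-one map into $[B]^{<\omega}$ has an uncountable almost disjoint family.
\end{enumerate}
\end{proposition}

Part (b) is needed because (a) does not extend from $B$ to $[B]^{<\omega}$: the sequence $n\mapsto\{S:|S|=n\}$ shows that $\mathcal P([B]^{<\omega})$ is Dedekind-infinite.

\begin{proof}
(a) $B$ is infinite in $W$, hence in $M$. Let $f\in M$ map $\omega$ to subsets of $B$. The set $\mathcal T=\{(n,\{x\}):x\in f(n)\}$ is in $M$, so it is $\Gamma_E$-invariant for some $E$. Then each $f(n)$ is $\Gamma_E$-invariant, and $f$ has finite range by Lemma~\ref{lem:orbits}(a); so $f$ is not injective. The rest follows from Theorem~\ref{thm:char}.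

(b) Let $\Delta\subseteq[B]^{<\omega}$ and let $j\colon\Delta\to\omega$ be an injection in $M$. The set $\mathcal T=\{(j(D),D):D\in\Delta\}$ is $\Gamma_E$-invariant for some $E$. For $D\in\Delta$ and $\pi\in\Gamma_E$ we have $(j(D),\pi D)\in\mathcal T$, that is, $\pi D\in\Delta$ and $j(\pi D)=j(D)$; hence $\pi D=D$. By Lemma~\ref{lem:orbits}(b), $D\subseteq E$. So $\Delta\subseteq\mathcal P(E)$ is finite.

(c) The image $\mathcal S\in M$ of the map is infinite, since otherwise $Y$ would be a finite union of finite fibers. By Lemma~\ref{lem:basic}(c) it suffices to find in $M$ an uncountable almost disjoint family in $\mathcal S$. The hypothesis for $\{0\}\times\mathcal S$ shows that $\mathcal S$ is $\Gamma_E$-invariant for some $E$. Take $c$ and the sets $F_D$ from Lemma~\ref{lem:split}, and let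
\[
\Delta=\{D\in[B]^{<\omega}:F_D\text{ is infinite}\},\qquad\mathcal D=\{F_D:D\in\Delta\}.
\]
These sets, and the map $D\mapsto F_D$, are defined from $\mathcal S$, $c$ and $\wedge$, and finiteness means the same in $M$ and $W$; so they belong to $M$. The members of $\mathcal D$ are infinite subsets of $\mathcal S$, and $F_D\cap F_{D'}=\emptyset$ for $D\ne D'$. So $\mathcal D$ is almost disjoint and $D\mapsto F_D$ is a bijection $\Delta\to\mathcal D$. Since $\Delta$ is infinite, it is uncountable in $M$ by (b), and so is $\mathcal D$.
\end{proof}

\section{The permutation model}\label{sec:perm}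

We recall the construction from \cite[Ch.~4]{Jech}. Let $W$ be a model of $\mathrm{ZFA}+\mathrm{AC}$ and $\Gamma$ a group of permutations of its atoms. Each $\pi\in\Gamma$ extends to an $\in$-automorphism of $W$ by the recursion $\pi x=\{\pi y:y\in x\}$; it fixes every set whose transitive closure contains no atoms, for instance every natural number. A \emph{normal filter} on $\Gamma$ is a nonempty set $\mathcal F$ of subgroups that is closed under supergroups, finite intersections and conjugation by elements of $\Gamma$, and contains the stabilizer of each atom. An object $x$ is \emph{symmetric} if $\{\pi\in\Gamma:\pi x=x\}\in\mathcal F$. The class $\mathcal N$ of those $x$ such that $x$ and all elements of its transitive closure are symmetric is a transitive model of ZFA, the permutation model given by $\Gamma$ and $\mathcal F$. A set belongs to $\mathcal N$ if and only if it is symmetric and all its elements belong to $\mathcal N$.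

\begin{remark}
Some structure on the atoms is needed. Take all permutations of an infinite set of atoms and the filter generated by pointwise stabilizers of finite sets. A set of atoms fixed by the stabilizer of the finite set $S$ is contained in $S$ or contains all atoms outside $S$, since any two atoms outside $S$ can be swapped. So every set of atoms in the model is finite or cofinite, and $\mathsf U$ fails as in Section~\ref{sec:intro}.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:zfa}]
The set of atoms of $W$ is countably infinite, so it carries the structure of a countable atomless Boolean algebra; call this algebra $B$ and let $\Gamma=\operatorname{Aut}(B)$. Let $\mathcal F$ consist of the subgroups of $\Gamma$ that contain $\Gamma_E$ for some finite subalgebra $E$. It is a normal filter, because $\Gamma_E\cap\Gamma_{E'}=\Gamma_{\langle E\cup E'\rangle}$, $\pi\Gamma_E\pi^{-1}=\Gamma_{\pi E}$, and the stabilizer of the atom $a$ contains $\Gamma_{\langle a\rangle}$. Let $\mathcal N$ be the permutation model. Say that $E$ \emph{supports} $x$ if $\pi x=x$ for all $\pi\in\Gamma_E$; so $x$ is symmetric if and only if some finite subalgebra supports it. The set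 $B$ and the graphs of the Boolean operations are fixed by all of $\Gamma$, so they belong to $\mathcal N$.

If $\mathcal T\in\mathcal N$ is a subset of $\omega\times[B]^{<\omega}$ supported by $E$, then $\mathcal T$ is $\Gamma_E$-invariant in the sense of Definition~\ref{def:inv}, because the extension of $\pi$ to $W$ sends $(n,S)$ to $(n,\pi S)$. So $\mathcal N$ is finitely invariant over $B$, and Proposition~\ref{prop:inv}(a) gives the failure of $\mathsf U^+$ and the last sentence of the theorem.

It remains to prove $\mathsf U$. Every $x\in\mathcal N$ has a support, but a map that picks one for each element of a set need not be in $\mathcal N$ unless the choice is canonical. Here Lemma~\ref{lem:cap} enters. If $E$ and $E'$ support $x$, the stabilizer of $x$ contains $\Gamma_E\cup\Gamma_{E'}$, hence $\Gamma_{E\cap E'}$; so $E\cap E'$ supports $x$. Therefore a supporting subalgebra $A_x$ of least cardinality is contained in every other one, and is unique. Since $\pi\Gamma_E\pi^{-1}=\Gamma_{\pi E}$, $E$ supports $x$ if and only if $\pi E$ supports $\pi x$; hence $A_{\pi x}=\pi A_x$ for all $\pi\in\Gamma$.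

Let $Y\in\mathcal N$ be infinite. If $Y$ is Dedekind-infinite in $\mathcal N$, Lemma~\ref{lem:basic}(b) applies. Assume that $Y$ is Dedekind-finite in $\mathcal N$, and let $\varphi=\{(y,A_y):y\in Y\}$. Its elements are in $\mathcal N$. If $E$ supports $Y$ and $\pi\in\Gamma_E$, then $\pi(y,A_y)=(\pi y,A_{\pi y})$ with $\pi y\in Y$; so $E$ supports $\varphi$, and $\varphi\in\mathcal N$. We claim that $\varphi$ is finite-to-one. Suppose that $\varphi^{-1}(A)$ is infinite. By choice in $W$ there is an injection $f\colon\omega\to\varphi^{-1}(A)$ in $W$. Every $\pi\in\Gamma_A$ fixes each pair $(n,f(n))$, so $A$ supports $f$ and $f\in\mathcal N$, contradicting the Dedekind-finiteness of $Y$. Now Proposition~\ref{prop:inv}(c) gives an uncountable almost disjoint family in $Y$.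
\end{proof}

\section{The symmetric extension}\label{sec:sym}

To dispense with atoms we replace each $b\in B$ by a pure set $X_b$ added by forcing. It cannot simply be a generic subset of an ordinal $\kappa$. Indeed, if $\mathfrak B\subseteq\mathcal P(\kappa)$ is infinite, the sets $\{x\in\mathfrak B:\eta\in x\}$, $\eta<\kappa$, separate the points of $\mathfrak B$, so there are infinitely many of them, and they are well-ordered by the least $\eta$ defining them; thus $\mathcal P(\mathfrak B)$ is Dedekind-infinite. Instead $X_b$ will be a set of $\kappa$ generic subsets of $\kappa$, with no enumeration of $X_b$ distinguished.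

\subsection{The forcing, the group and the names}

Let $V\models\mathrm{ZFC}$, let $\lambda$ be an infinite cardinal of $V$ and $\kappa=\lambda^+$. Work in $V$, and let $B$ and $\Gamma$ be as in Section~\ref{sec:ba}. Call a set \emph{small} if it has size at most $\lambda$. A union of at most $\lambda$ small sets is small, and removing a small set from a set of size $\kappa$ leaves a set of size $\kappa$. Let $\mathbb P$ be the set of small partial functions from $B\times\kappa\times\kappa$ to $2$, with $q\le p$ if $q\supseteq p$ and largest element $\mathbf 1=\emptyset$. Put $\operatorname{supp}(p)=\{(b,\xi):(b,\xi,\eta)\in\operatorname{dom}p\text{ for some }\eta\}$, a small set. Let $G$ be $\mathbb P$-generic over $V$.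

Every descending sequence in $\mathbb P$ of length at most $\lambda$ has a lower bound, its union. By the standard fact about such forcings, every function in $V[G]$ from $\lambda$, or from $\omega$, into a set of $V$ belongs to $V$. Two consequences are that $V[G]$ and $V$ have the same subsets of $\lambda$, and that, $B$ being countable, $\Gamma$ is also the automorphism group of $B$ in $V[G]$.

The \emph{column} of $b\in B$ is $K_b=\{b\}\times\kappa$. Let $\mathcal H$ be the group of permutations $g$ of $B\times\kappa$ for which there is $\pi_g\in\Gamma$ with $g[K_b]=K_{\pi_gb}$ for all $b$; the map $g\mapsto\pi_g$ is a homomorphism. The group $\mathcal H$ acts on $\mathbb P$ by automorphisms, $(gp)(g(b,\xi),\eta)=p(b,\xi,\eta)$, so that $\operatorname{supp}(gp)=g[\operatorname{supp}(p)]$. For a finite subalgebra $E$ and a small set $s\subseteq E\times\kappa$ let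
\[
\mathcal H(E,s)=\{g\in\mathcal H:\pi_g\in\Gamma_E\text{ and }g\restriction s=\mathrm{id}\}.
\]
Pairs written $(E,s)$ are always of this kind. We have
\[
\mathcal H(E,s)\cap\mathcal H(E',s')=\mathcal H(\langle E\cup E'\rangle,s\cup s'),\qquad g\,\mathcal H(E,s)\,g^{-1}=\mathcal H(\pi_gE,g[s]),
\]
so the subgroups of $\mathcal H$ containing some $\mathcal H(E,s)$ form a normal filter, that is, a nonempty family closed under supergroups, finite intersections and conjugation.

We recall symmetric extensions from \cite[Ch.~5]{Jech}. The group acts on $\mathbb P$-names by $g\tau=\{(g\sigma,gp):(\sigma,p)\in\tau\}$, and for every formula $\psi$,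
\begin{equation}\label{eq:sym}
p\Vdash\psi(\tau_1,\dots,\tau_n)\iff gp\Vdash\psi(g\tau_1,\dots,g\tau_n),
\end{equation}
where $\Vdash$ is the forcing relation of $\mathbb P$; we use it only for $\sigma\in\tau$ and $\sigma=\tau$. A name $\tau$ \emph{has support $(E,s)$} if $g\tau=\tau$ for all $g\in\mathcal H(E,s)$; then $g\tau$ has support $(\pi_gE,g[s])$ for every $g\in\mathcal H$. A name $\tau$ is \emph{hereditarily symmetric} if it has a support and all $\sigma$ with $(\sigma,p)\in\tau$ for some $p$ are hereditarily symmetric. The class $\mathrm{HS}$ of these names is closed under $\mathcal H$. The class $N=\{\tau^G:\tau\in\mathrm{HS}\}$ is a transitive model of ZF with $V\subseteq N\subseteq V[G]$.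

For a set $T\in V$ of names let $T^\bullet=\{(\tau,\mathbf 1):\tau\in T\}$. Then $(T^\bullet)^G=\{\tau^G:\tau\in T\}$ and $g(T^\bullet)=(gT)^\bullet$. Hence, if $T\subseteq\mathrm{HS}$ and $gT=T$ for all $g\in\mathcal H(E,s)$, then $T^\bullet\in\mathrm{HS}$ with support $(E,s)$; and if $T\subseteq\mathrm{HS}$ is finite, then $T^\bullet\in\mathrm{HS}$. Let $\operatorname{op}(\sigma,\tau)=\{\{\sigma\}^\bullet,\{\sigma,\tau\}^\bullet\}^\bullet$ be the name of the ordered pair, so $g\operatorname{op}(\sigma,\tau)=\operatorname{op}(g\sigma,g\tau)$. The canonical names $\check x$ of elements of $V$ satisfy $g\check x=\check x$. Define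
\[
\dot x_{b,\xi}=\{(\check\eta,p):p(b,\xi,\eta)=1\},\qquad\dot X_b=\{\dot x_{b,\xi}:\xi<\kappa\}^\bullet,\qquad\dot{\mathfrak B}=\{\dot X_b:b\in B\}^\bullet,
\]
and $\hat S=\{\dot X_b:b\in S\}^\bullet$ for $S\in[B]^{<\omega}$. From the definition of the action,
\[
g\dot x_{b,\xi}=\dot x_{g(b,\xi)},\qquad g\dot X_b=\dot X_{\pi_gb},\qquad g\hat S=\widehat{\pi_gS},\qquad g\dot{\mathfrak B}=\dot{\mathfrak B}.
\]
So these names are in $\mathrm{HS}$, with supports $(\langle b\rangle,\{(b,\xi)\})$, $(\langle b\rangle,\emptyset)$, $(\langle S\rangle,\emptyset)$ and $(\{0,1\},\emptyset)$. Let $x_{b,\xi}$, $X_b$, $S^*$ and $\mathfrak B$ be their values; thus $S^*=\{X_b:b\in S\}$.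

The sets $x_{b,\xi}$ are distinct. Given $(b,\xi)\ne(b',\xi')$ and $p\in\mathbb P$, smallness gives $\eta$ with $(b,\xi,\eta),(b',\xi',\eta)\notin\operatorname{dom}p$, and we extend $p$ by the values $1$ and $0$ there; by density some such extension is in $G$, and then $\eta\in x_{b,\xi}\setminus x_{b',\xi'}$. Hence the $X_b$ are nonempty and pairwise disjoint, and $b\mapsto X_b$ is a bijection $B\to\mathfrak B$ in $V[G]$. Transport the Boolean structure along it. The transported operations are in $N$: the names $\{\operatorname{op}(\operatorname{op}(\dot X_a,\dot X_b),\dot X_{a\wedge b}):a,b\in B\}^\bullet$ and $\{\operatorname{op}(\dot X_a,\dot X_{\neg a}):a\in B\}^\bullet$ are fixed by all $g\in\mathcal H$, because $\pi_g$ is an automorphism of $B$. So $W=V[G]$, $M=N$ and the algebra $\mathfrak B$ are as in Section~\ref{sec:inv}. The finite subsets of $\mathfrak B$ are the sets $S^*$, and the automorphisms of $\mathfrak B$ in $V[G]$ are the maps $X_b\mapsto X_{\pi b}$ with $\pi\in\Gamma$.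

\subsection{Realizing automorphisms inside the generic filter}

In a permutation model the group acts on the model itself. Here it acts only on names, and \eqref{eq:sym} says something about $V[G]$ only when $gp\in G$. The next lemma provides this for every prescribed $\pi\in\Gamma_E$. It uses the spare room in the columns: the small set $\operatorname{supp}(p)$ can be moved to coordinates on which nothing has been decided.

\begin{lemma}\label{lem:lift}
If $p\in G$ and $\pi\in\Gamma_E$, then for every pair $(E,s)$ there is $g\in\mathcal H(E,s)$ with $\pi_g=\pi$ and $gp\in G$.
\end{lemma}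

\begin{proof}
Work in $V$; recall that $\pi\in V$. We show that the set of conditions lying below $gp$ for some $g\in\mathcal H(E,s)$ with $\pi_g=\pi$ is dense below $p$. Then $G$ contains such a condition, and hence contains $gp$.

Let $q\le p$ and let $a=\operatorname{supp}(q)\cup s$, a small set containing $\operatorname{supp}(p)$. Fix $b\in B$. Define a partial map $K_b\to K_{\pi b}$ as the identity on $s\cap K_b$, together with an injection of $(\operatorname{supp}(p)\setminus s)\cap K_b$ into $K_{\pi b}\setminus a$. The first part makes sense because, if $s\cap K_b\ne\emptyset$, then $b\in E$ and $\pi b=b$; this is where $s\subseteq E\times\kappa$ is used. The map is injective since the second part avoids $a\supseteq s$. Its domain and range are small, so their complements in the two columns have size $\kappa$, and it extends to a bijection $K_b\to K_{\pi b}$. The union $g$ of these bijections lies in $\mathcal H(E,s)$ and $\pi_g=\pi$.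

Suppose that $(z,\eta)\in\operatorname{dom}(gp)\cap\operatorname{dom}q$ with $z\in B\times\kappa$. Then $z=gz_0$ with $(z_0,\eta)\in\operatorname{dom}p$, and $z\in a$. Points of $\operatorname{supp}(p)\setminus s$ are sent outside $a$, so $z_0\in s$ and $z=z_0$. Therefore $(gp)(z,\eta)=p(z,\eta)=q(z,\eta)$. So $gp\cup q$ is a condition below both $q$ and $gp$.
\end{proof}

\begin{lemma}\label{lem:Ninv}
$N$ is finitely invariant over $\mathfrak B$.
\end{lemma}

\begin{proof}
Let $\mathcal T\in N$ be a subset of $\omega\times[\mathfrak B]^{<\omega}$, and let $\tau\in\mathrm{HS}$ be a name for it with support $(E,s)$. Let $(n,S^*)\in\mathcal T$ and $\pi\in\Gamma_E$. Some $p\in G$ forces $\operatorname{op}(\check n,\hat S)\in\tau$. With $g$ from Lemma~\ref{lem:lift}, $gp\in G$ forces $\operatorname{op}(\check n,\widehat{\pi S})\in g\tau=\tau$, so $(n,(\pi S)^*)\in\mathcal T$. The automorphisms of $\mathfrak B$ in $V[G]$ that fix $E^*$ pointwise are those induced by elements of $\Gamma_E$. Each of them maps $\mathcal T$ into $\mathcal T$, and so does its inverse.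
\end{proof}

\subsection{Carriers}

It remains to reduce a Dedekind-finite set of $N$ to finite subsets of $\mathfrak B$. Supports now belong to names, and an element of $N$ has many names. Working in $V[G]$, say that a finite subalgebra $E$ of $B$ \emph{carries} $y\in N$ if $y=\tau^G$ for some $\tau\in\mathrm{HS}$ with support $(E,s)$ for some $s$. Let $\mathcal E_y\ne\emptyset$ be the set of carriers of $y$, and let $C_y=\bigcap\mathcal E_y$, a finite subalgebra. If $E$ and $E'$ carry $y$, they may do so through different names, so the argument of Section~\ref{sec:perm} does not show that $C_y$ carries $y$. We neither prove nor need this. What Lemma~\ref{lem:cap} does give is an invariance of the set of carriers.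

\begin{lemma}\label{lem:carinv}
For every $y\in N$ the set $\mathcal E_y$ is $\Gamma_{C_y}$-invariant.
\end{lemma}

\begin{proof}
First let $E,E'\in\mathcal E_y$ and $\pi\in\Gamma_E$; we show $\pi E'\in\mathcal E_y$. Take names $\tau,\tau'\in\mathrm{HS}$ of $y$ with supports $(E,s)$ and $(E',s')$, and $p\in G$ forcing $\tau=\tau'$. With $g\in\mathcal H(E,s)$ from Lemma~\ref{lem:lift}, $gp\in G$ forces $g\tau=g\tau'$, and $g\tau=\tau$. So $y=(g\tau')^G$, where $g\tau'\in\mathrm{HS}$ has support $(\pi E',g[s'])$. Thus $\mathcal E_y$ is $\Gamma_E$-invariant for every $E\in\mathcal E_y$.

Pick $E_1\in\mathcal E_y$ and, for each of the finitely many elements of $E_1\setminus C_y$, a carrier omitting it. This gives $C_y=E_1\cap\dots\cap E_m$ with all $E_i\in\mathcal E_y$. By Lemma~\ref{lem:cap} and induction on $m$, $\Gamma_{C_y}$ is generated by $\Gamma_{E_1}\cup\dots\cup\Gamma_{E_m}$.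
\end{proof}

The definition of a carrier refers to $V$ and $G$, so it has to be shown that $N$ can see carriers. The relation is invariant at the level of names; the only obstacle is that the names form a proper class, and we bound their rank. Let $\operatorname{rk}(\tau)=\sup\{\operatorname{rk}(\sigma)+1:(\sigma,p)\in\tau\}$. Then $\operatorname{rk}(g\tau)=\operatorname{rk}(\tau)$, and the names of rank below a given ordinal form a set in $V$.

\begin{lemma}\label{lem:carN}
Let $Y\in N$. There is an ordinal $\beta$ such that whenever $y\in Y$ and $E\in\mathcal E_y$, this is witnessed by a name of rank $<\beta$. The maps $y\mapsto C_y^*$ and $y\mapsto k(y)=\min\{|E|:E\in\mathcal E_y\}$ on $Y$ belong to $N$.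
\end{lemma}

\begin{proof}
Fix a name $\dot Y$ for $Y$ and work in $V$. Consider the triples $(\sigma,p,E)$, where $(\sigma,q)\in\dot Y$ for some $q$, $p\in\mathbb P$ and $E$ is a finite subalgebra, for which there is $\tau\in\mathrm{HS}$ with some support $(E,s)$ and $p\Vdash\tau=\sigma$. These triples form a set; let $\beta$ exceed, for each of them, the least rank of such a $\tau$. Now let $y\in Y$, say $y=\sigma^G$ with $(\sigma,q)\in\dot Y$, and let $\tau$ witness $E\in\mathcal E_y$. Some $p\in G$ forces $\tau=\sigma$, so there is $\tau'\in\mathrm{HS}$ of rank $<\beta$ with some support $(E,s')$ and $p\Vdash\tau'=\sigma$. Then $\tau'^G=y$.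

Let $T$ be the set of names $\operatorname{op}(\tau,\hat E)$, where $E$ is a finite subalgebra and $\tau\in\mathrm{HS}$ has rank $<\beta$ and some support $(E,s)$. For $g\in\mathcal H$ we have $g\operatorname{op}(\tau,\hat E)=\operatorname{op}(g\tau,\widehat{\pi_gE})$, where $g\tau\in\mathrm{HS}$ has the same rank and support $(\pi_gE,g[s])$. So $gT=T$, and $R=(T^\bullet)^G\in N$. For $y\in Y$ we have $E\in\mathcal E_y$ if and only if $(y,E^*)\in R$, by the choice of $\beta$ and because $E^*$ determines $E$. Hence $C_y^*=\bigcap\{z:(y,z)\in R\}$ and $k(y)=\min\{|z|:(y,z)\in R\}$ are computed in $N$.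
\end{proof}

In Section~\ref{sec:perm}, infinitely many elements with a common support could be enumerated in the model. The analogue below is the reason for allowing small sets $s$, which are closed under countable unions, and for using a closed forcing. For example, $\langle b\rangle$ carries every element of $X_b$, and $X_b$ is Dedekind-infinite in $N$ through the name $\{\operatorname{op}(\check n,\dot x_{b,n}):n<\omega\}^\bullet$ with support $(\langle b\rangle,\{b\}\times\omega)$.

\begin{lemma}\label{lem:carfin}
If $Y\in N$ is Dedekind-finite in $N$, then $Y_E=\{y\in Y:E\in\mathcal E_y\}$ is finite for every finite subalgebra $E$.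
\end{lemma}

\begin{proof}
Suppose that $Y_E$ is infinite and let $\beta$ be as in Lemma~\ref{lem:carN}. Using choice in $V[G]$, pick distinct $y_n\in Y_E$ for $n<\omega$, and names $\tau_n\in\mathrm{HS}$ for them of rank $<\beta$ with supports $(E,s_n)$. The sequence $(\tau_n,s_n)_{n<\omega}$ maps $\omega$ into a set of $V$, so it belongs to $V$. Then $s=\bigcup_ns_n\subseteq E\times\kappa$ is small and $\mathcal H(E,s)\subseteq\mathcal H(E,s_n)$ for all $n$. So $\{\operatorname{op}(\check n,\tau_n):n<\omega\}^\bullet$ is in $\mathrm{HS}$ with support $(E,s)$, and its value is the injection $n\mapsto y_n$ of $\omega$ into $Y$. This contradicts the hypothesis.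
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zf}]
Since $V\subseteq N\subseteq V[G]$ and $V[G]$ has no new subsets of $\lambda$, we have $\mathcal P(\lambda)^N=\mathcal P(\lambda)^V$, and a well-ordering of this set in $V$ belongs to $N$. As $\mathcal P(\omega)\subseteq\mathcal P(\lambda)$, the reals of $N$ are well-orderable in $N$. By Lemma~\ref{lem:Ninv} and Proposition~\ref{prop:inv}(a), $\mathfrak B$ is an infinite set with Dedekind-finite power set in $N$, and $\mathsf U^+$ fails in $N$.

To prove $\mathsf U$ in $N$, let $Y\in N$ be infinite. If $Y$ is Dedekind-infinite in $N$, Lemma~\ref{lem:basic}(b) applies. Assume that $Y$ is Dedekind-finite in $N$. The map $y\mapsto C_y^*$ from $Y$ to $[\mathfrak B]^{<\omega}$ is in $N$ by Lemma~\ref{lem:carN}. If it is finite-to-one, Proposition~\ref{prop:inv}(c) gives an uncountable almost disjoint family in $Y$.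

Otherwise the fiber $Z=\{y\in Y:C_y=C\}\in N$ is infinite for some finite subalgebra $C$. If $C$ carried the elements of $Z$, this would contradict Lemma~\ref{lem:carfin}. As we do not know this, we show instead that the map $k\restriction Z\colon Z\to\omega$, which is in $N$, is finite-to-one. Fix $n<\omega$. The set of subalgebras of $B$ with $n$ elements is $\Gamma_C$-invariant, and by Lemma~\ref{lem:orbits}(a) it is a union of finitely many $\Gamma_C$-orbits; let $E_1,\dots,E_m$ represent them. If $y\in Z$ and $k(y)=n$, then $\pi E_i\in\mathcal E_y$ for some $i$ and some $\pi\in\Gamma_C$. Since $C=C_y$, Lemma~\ref{lem:carinv} gives $E_i\in\mathcal E_y$. Hence $\{y\in Z:k(y)=n\}\subseteq Y_{E_1}\cup\dots\cup Y_{E_m}$, which is finite by Lemma~\ref{lem:carfin}. By Lemma~\ref{lem:basic}(d),(b), applied in $N$, the set $Y$ has an almost disjoint family of size $2^{\aleph_0}$, which is uncountable.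

So $N\models\mathrm{ZF}+\mathsf U+\neg\mathsf U^+$. The consistency statement follows, since a ground model of ZFC is available relative to the consistency of ZF.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ADMAD}
\emph{On the existence of almost disjoint and MAD families without AC},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/113031}.

\bibitem{Jech}
Jech, \emph{The Axiom of Choice}, Chapters 4 and 5.

\end{thebibliography}
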